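# Resolvable Group Divisible Designs with Large Groups

Throughout, $u\ge k\ge 2$ and $\lambda\ge 1$ are fixed integers, and $[m]=\{1,\dots,m\}$.

## 1. Blocks that carry an extra point

We begin with a covering object. Let $g\ge 1$ be such that $r=\lambda g(u-1)/(k-1)$ is an integer. Let $V=[u]\times Z$ with $|Z|=g$; the sets $\{i\}\times Z$ are called groups. Let $W$ be a set of $r$ further elements, disjoint from $V$. Call two elements $x,y$ of $V\cup W$ *adjacent* in two situations, and give the pair a weight $m(xy)$:

- $x,y\in V$ lie in different groups; then $m(xy)=\lambda$;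
- one of $x,y$ is in $V$ and the other in $W$; then $m(xy)=1$.

A *$k$-set* is a set $S\subset V$ of $k$ points in distinct groups. All pairs inside $S\cup\{w\}$, for $S$ a $k$-set and $w\in W$, are adjacent.

**Definition 1.** Let $e\ge1$. An *$e$-fold family* on $(V,W)$ is a finite family $\mathcal A$, repetitions allowed, of sets $S\cup\{w\}$ with $S$ a $k$-set and $w\in W$, such that every adjacent pair $xy$ lies in exactly $e\,m(xy)$ members of $\mathcal A$.

Repeated sets count as distinct members. The case $e=1$ is what the talk is about, because of the following dictionary.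

**Definition 2.** A *group divisible design* (GDD) of index $\lambda$ is a triple $(V,\Pi,\mathcal B)$, where $\Pi=\{V_1,\dots,V_u\}$ is a partition of the finite set $V$ into *groups*, and $\mathcal B$ is a multiset of subsets of $V$ called *blocks*, such that a group and a block have at most one common point and every pair of points from distinct groups occurs in precisely $\lambda$ blocks. If all groups have size $g$ and all blocks have size $k$, it is a $\mathrm{GDD}_\lambda(g^u,k)$. A *parallel class* is a set of blocks partitioning $V$. If the blocks can be partitioned into parallel classes, the design is *resolvable*, written $\mathrm{RGDD}_\lambda(g^u,k)$.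

In an $\mathrm{RGDD}_\lambda(g^u,k)$ a fixed point has $g(u-1)$ partners in other groups. Each is met $\lambda$ times, and each block through the point uses up $k-1$ of these meetings. So the point lies in exactly $\lambda g(u-1)/(k-1)=r$ blocks, and since each parallel class contains exactly one of them, there are $r$ parallel classes.

**Proposition 1.** A $1$-fold family on $(V,W)$ is the same thing as an $\mathrm{RGDD}_\lambda(g^u,k)$ on $V$ whose parallel classes have been labeled by the elements of $W$.

**Proof.** Given the resolvable design, label its $r$ classes by $W$ and add to each block the label of its class. Pairs in different groups are covered $\lambda$ times, and a pair $(x,w)$ is covered once because the class $w$ contains exactly one block through $x$. Conversely, in a $1$-fold family delete the element of $W$ from each member. The remaining $k$-sets cover pairs from distinct groups $\lambda$ times, and for fixed $w$ those that came from members containing $w$ cover each $x\in V$ exactly once, so they form a parallel class. $\square$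

So resolvability has become an ordinary pair-covering condition, at the price of one more point per block.

**Example 1.** Take $k=2$, $u=3$, $\lambda=1$, $g=2$, with groups $\{a_0,a_1\},\{b_0,b_1\},\{c_0,c_1\}$; then $r=4$. The four classes
$$\{a_0b_0,\,a_1c_0,\,b_1c_1\},\quad \{a_0b_1,\,a_1c_1,\,b_0c_0\},\quad \{a_0c_0,\,a_1b_1,\,b_0c_1\},\quad \{a_0c_1,\,a_1b_0,\,b_1c_0\}$$
each use all six points, and the twelve pairs are all the pairs from distinct groups, once each. Adding $w_1,\dots,w_4$ to the pairs of the respective classes gives a $1$-fold family of twelve triples.

**Example 2.** Take $k=u=3$, $\lambda=1$, $g=2$, so $r=2$. Here no $1$-fold family exists. Write points as $a_x,b_y,c_z$ with $x,y,z\in\{0,1\}$. In a $\mathrm{GDD}_1(2^3,3)$ each pair $a_xb_y$ lies in one block, so $z$ is a function of $(x,y)$, and covering the pairs $a_xc_z$ and $b_yc_z$ once forces it to be a bijection in each variable. So $x+y+z$ has constant parity over the blocks. A parallel class would consist of a block and its complement, but passing to the complement changes three indices and hence the parity. On the other hand a $2$-fold family exists: take all eight triples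 $a_xb_yc_z$, add $w_1$ to those with $x+y+z$ even and $w_2$ to those with $x+y+z$ odd. A pair such as $a_xb_y$ lies in two members, and a pair such as $a_x,w_1$ lies in the two members with $y+z\equiv x \pmod 2$.

So large multiplicity is easier than multiplicity one. The proof will find $e$-fold families on a *smallest possible* point set for all large $e$, and then trade the multiplicity $e$ for a larger point set, replacing each point by copies indexed by a finite field, so that the multiplicity drops to $1$.

The purpose is the following question, posed in "Resolvable group divisible designs with large groups" (http://www.combinatorics.org/ojs/index.php/eljc/article/download/v23i4p24/pdf). If an $\mathrm{RGDD}_\lambda(g^u,k)$ exists, then $k\mid gu$ (a parallel class partitions $gu$ points into $k$-sets), and $(k-1)\mid\lambda g(u-1)$ (since $r$ is an integer). The conjecture says that for fixed $u,k,\lambda$ these conditions suffice once $g$ is large. It is true.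

**Theorem A.** Let $u\ge k\ge2$, $\lambda\ge1$. For all sufficiently large $g$ with $k\mid gu$ and $(k-1)\mid\lambda g(u-1)$, an $\mathrm{RGDD}_\lambda(g^u,k)$ exists.

A stronger version, Theorem B, is stated and proved in Sections 8 and 9: any two blocks meet in at most two points, and there may be a prescribed hole. For $\lambda=1$, Theorem A is known, but we shall not use that.

## 2. The smallest admissible group size, repetition, and multiplication

The integers $g$ satisfying $gu\equiv0\pmod k$ and $\lambda g(u-1)\equiv0\pmod{k-1}$ form a subgroup of $\mathbb Z$ containing $k(k-1)\neq0$. So they are the multiples of some $g_0\ge1$; call these *admissible*. Put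
$$r_0=\frac{\lambda g_0(u-1)}{k-1},\qquad\text{so}\qquad r_0(k-1)=\lambda g_0(u-1). \tag{1}$$
This is a positive integer. Let $\mathcal R$ be the set of $g\ge1$ for which an $\mathrm{RGDD}_\lambda(g^u,k)$ exists. Theorem A says that $\mathcal R$ contains all large multiples of $g_0$.

In Example 1, $3g$ must be even, so $g_0=2$, $r_0=4$, and $2\in\mathcal R$. If $u=k$, both conditions are empty, so $g_0=1$ and $r_0=\lambda$. Example 2 shows that then $2\notin\mathcal R$ is possible, so "sufficiently large" cannot be dropped.

**Repetition.** Since the case $\lambda=1$ is known, one may try to take every block of an $\mathrm{RGDD}_1(g^u,k)$ $\lambda$ times. This stops exactly where $\lambda$ and $k-1$ have a common factor that is needed. For $k=3$, $u=6$, $\lambda=2$ the conditions read $3\mid 6g$ and $2\mid 10g$, so $g_0=1$. An $\mathrm{RGDD}_1(g^6,3)$ needs $2\mid5g$, so repetition never reaches an odd $g$.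

**Multiplication.** Another approach is to enlarge a known design. A *transversal design* $TD(s,m)$ is a $\mathrm{GDD}_1(m^s,s)$; each of its blocks meets every group exactly once. We use the theorem of Chowla–Erdős–Straus (Canad. J. Math. 12 (1960) 204–208): for each fixed $s$, a $TD(s,m)$ exists for all large $m$. If we delete one group of a $TD(k+1,m)$, the $m$ blocks through a deleted point become a parallel class of the remaining $TD(k,m)$: each remaining point lies in exactly one block with the deleted point. So the $TD(k,m)$ is resolvable with $m$ parallel classes.

**Lemma 2 (multiplication).** If $g\in\mathcal R$ and a $TD(k+1,m)$ exists, then $gm\in\mathcal R$.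

**Proof.** Replace each point $b$ of an $\mathrm{RGDD}_\lambda(g^u,k)$ by the points $(b,1),\dots,(b,m)$. For each block $B$ place on $B\times[m]$ a resolvable $TD(k,m)$ with groups $\{b\}\times[m]$, $b\in B$. Points $(b,\alpha),(b',\alpha')$ with $b,b'$ in distinct groups lie together in one block for each of the $\lambda$ blocks $B\ni b,b'$. For a parallel class $P$ of the original design, the sets $B\times[m]$, $B\in P$, partition the new point set. Uniting the $c$-th parallel classes of their transversal designs, for $c=1,\dots,m$, gives $m$ parallel classes. $\square$

From a single $g$ this produces only multiples of $g$. Two things are missing: first members of $\mathcal R$, available in sizes $g_0q$ with coprime values of $q$; and a way to *add* sizes. Sections 3 and 4 provide the first, Sections 5 and 6 the second.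

## 3. Families of every large multiplicity on the smallest point set

Let $T_V=[u]\times[g_0]$ with groups $\{i\}\times[g_0]$, let $W_0$ be a set of $r_0$ further elements, and $T=T_V\cup W_0$. Let $E_1$ be the set of adjacent pairs inside $T_V$ (weight $\lambda$), $E_2$ the set of pairs between $T_V$ and $W_0$ (weight $1$), and $E=E_1\cup E_2$. Then
$$|E_1|=g_0^2\binom u2,\qquad |E_2|=g_0u\,r_0 .$$

**Lemma 3.** There is $e_0$ such that for every $e\ge e_0$ an $e$-fold family $\mathcal A_e$ on $(T_V,W_0)$ exists.

For *some* $e$ this is easy: take all sets $S\cup\{w\}$. That is Step 1 below. It is not enough, because the lift of Section 4 over a field of characteristic $p$ needs $e$ to be a power of $p$, and we need it for $p=2$ and for $p=3$. Getting every large $e$ depends on $g_0$ being admissible. For $k=2$, $u=3$, $\lambda=1$ and the inadmissible value $g=1$ we have $r=2$, and taking every pair with both elements of $W$ is a $2$-fold family. But for odd $e$ there is none: the members containing a fixed $w$ cover three points $e$ times each, two at a time, so $3e$ would be even. So divisibility must enter, and it enters in Steps 2–6.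

**Proof of Lemma 3.** For a $k$-set $S$ and $w\in W_0$ let $v_{S,w}\in\mathbb Z^E$ be the indicator vector of the pairs inside $S\cup\{w\}$, and let $t=(m(xy))_{xy\in E}$. An $e$-fold family is the same as an expression of $et$ as a combination of the $v_{S,w}$ with nonnegative integer coefficients (the multiplicities).

**Step 1: a positive multiple of $t$ is the sum of all generators.** The purpose is to have a solution with all coefficients positive. Let $\Sigma=\sum_{S,w}v_{S,w}$. Permuting groups, permuting points inside groups, and permuting $W_0$ are symmetries that act transitively on $E_1$ and on $E_2$. So $\Sigma$ has a constant value $A$ on $E_1$ and $B$ on $E_2$, both positive because $u\ge k$. If there are $M$ generators, counting pairs gives $A|E_1|=M\binom k2$ and $B|E_2|=Mk$, so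
$$\frac AB=\frac{k-1}{2}\cdot\frac{g_0ur_0}{g_0^2u(u-1)/2}=\frac{(k-1)r_0}{g_0(u-1)}=\lambda$$
by (1). Hence $\Sigma=Bt$, with $B$ a positive integer.

**Step 2: reduction of integrality to characters.** Let $\Lambda\subset\mathbb Z^E$ be the lattice generated by the $v_{S,w}$. We want $t\in\Lambda$. If $u=k$, then $g_0=1$, the only $k$-set is $T_V$, and $\sum_wv_{T_V,w}$ has value $r_0=\lambda$ on $E_1$ and $1$ on $E_2$, so it equals $t$. From now on in Steps 2–6 let $u\ge k+1$.

The group $\mathbb Z^E/\Lambda$ is finitely generated abelian, hence a direct sum of cyclic groups, and homomorphisms to $\mathbb R/\mathbb Z$ separate its elements. So it suffices to show $f(t)=0$ for every homomorphism $f:\mathbb Z^E\to\mathbb R/\mathbb Z$ that vanishes on $\Lambda$. Fix such an $f$. Let $\varphi(ab)$ be its value on the unit vector of $ab\in E_1$, and $\psi_w(a)$ its value on the unit vector of $aw\in E_2$. Vanishing on $\Lambda$ says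
$$\sum_{\{a,b\}\subset S}\varphi(ab)+\sum_{a\in S}\psi_w(a)=0\qquad\text{for all }k\text{-sets }S\text{ and }w\in W_0. \tag{2}$$

**Step 3: splitting $\varphi$ into a part depending on groups and a part depending on points.** Let $a,a'$ be in the same group $i$, and $b\ne b'$ outside group $i$. The points $a,b,b'$ occupy at most three groups, and $u-3\ge k-2$, so there is a set $R$ of $k-2$ points in distinct groups avoiding these. Fix $w$ and form
$$(2)\text{ for }R\cup\{a,b\}\;-\;R\cup\{a',b\}\;-\;R\cup\{a,b'\}\;+\;R\cup\{a',b'\}.$$
Every term involving at most one of the two changing points cancels: terms inside $R$ occur with signs $+--+$, and terms with $a$ (and possibly a point of $R$) occur once with $+$ and once with $-$; likewise for $a',b,b'$ and for all $\psi_w$-terms. What remains is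
$$\varphi(ab)-\varphi(a'b)=\varphi(ab')-\varphi(a'b').$$
Fix a point $o_i$ in each group $i$ and put $c_{ij}=\varphi(o_io_j)$ for $i\ne j$. By the displayed identity, for $a$ in group $i$ the value $\gamma(a):=\varphi(ab)-\varphi(o_ib)$ does not depend on the point $b$ outside group $i$. For $a$ in group $i$ and $b$ in group $j\ne i$ we get $\varphi(ab)=\gamma(a)+\varphi(o_ib)=\gamma(a)+\gamma(b)+\varphi(o_io_j)$, that is,
$$\varphi(ab)=c_{ij}+\gamma(a)+\gamma(b).$$

**Step 4: everything descends to the groups.** Put $\theta_w(a)=(k-1)\gamma(a)+\psi_w(a)$. In a $k$-set each point lies in $k-1$ pairs, so (2) becomes $\sum_{a\in S}\theta_w(a)+\sum_{\{i,j\}\subset I}c_{ij}=0$, where $I$ is the set of groups met by $S$. Replacing one point of $S$ by another point of its group changes nothing but one term $\theta_w(a)$. So $\theta_w(a)$ depends only on the group $i$ of $a$; write it $\theta_w(i)$. Then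
$$\sum_{i\in I}\theta_w(i)+\sum_{\{i,j\}\subset I}c_{ij}=0\qquad\text{for all }I\subset[u],\ |I|=k,\ w\in W_0. \tag{3}$$
Now compute $f(t)$. Put $C=\sum_{i<j}c_{ij}$ and $\Theta_w=\sum_i\theta_w(i)$. Summing $\varphi$ over $E_1$, each $c_{ij}$ occurs $g_0^2$ times and each $\gamma(a)$ occurs $g_0(u-1)$ times. Also $\sum_a\psi_w(a)=g_0\Theta_w-(k-1)\sum_a\gamma(a)$. Therefore
$$f(t)=\lambda g_0^2C+\lambda g_0(u-1)\sum_a\gamma(a)+g_0\sum_w\Theta_w-r_0(k-1)\sum_a\gamma(a),$$
and by (1) the $\gamma$-terms cancel:
$$f(t)=\lambda g_0^2C+g_0\sum_{w\in W_0}\Theta_w. \tag{4}$$

**Step 5: $f(t)=0$ when $u=k+1$.** Since $k\mid g_0u$ and $\gcd(k,k+1)=1$, we have $k\mid g_0$. With $C_m=\sum_{j\ne m}c_{mj}$, equation (3) for $I=[u]\setminus\{m\}$ reads $\Theta_w-\theta_w(m)+C-C_m=0$. Sum over the $u=k+1$ values of $m$. As $\sum_mC_m=2C$, we get $(u-1)\Theta_w+(u-2)C=0$, i.e. $k\Theta_w=-(k-1)C$. Because $g_0/k$ is an integer, (4) gives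
$$f(t)=\lambda g_0^2C+\frac{g_0}{k}\sum_wk\Theta_w=\lambda g_0^2C-\frac{g_0}{k}\,r_0(k-1)\,C=0,$$
since $r_0(k-1)=\lambda g_0(u-1)=\lambda g_0k$. Division by $k$ makes no sense in $\mathbb R/\mathbb Z$; it is $k\mid g_0$ that lets us do without it.

**Step 6: $f(t)=0$ when $u\ge k+2$.** Now $u\ge4$. We repeat the splitting trick on the $c_{ij}$. For distinct $i,i',j,j'$ choose a set $R$ of $k-2$ further indices, possible since $u-4\ge k-2$. The alternating sum of (3) over $R\cup\{i,j\}$, $R\cup\{i',j\}$, $R\cup\{i,j'\}$, $R\cup\{i',j'\}$ gives $c_{ij}-c_{i'j}=c_{ij'}-c_{i'j'}$. So $\delta(i,i'):=c_{ij}-c_{i'j}$ does not depend on $j\notin\{i,i'\}$. Clearly $\delta(i',i)=-\delta(i,i')$, and for distinct $i,i',i''$ we can compute with one common $j$ outside all three (as $u\ge4$), so $\delta(i,i')+\delta(i',i'')=\delta(i,i'')$. Put $\delta_1=0$ and $\delta_i=\delta(i,1)$ for $i\neq 1$. Then $\delta(i,i')=\delta_i-\delta_{i'}$ for all $i\ne i'$. Hence $c_{ij}-\delta_i-\delta_j$ does not change when one index is replaced by another. Any pair of indices can be reached from any other by such replacements, so this is a constant $\kappa$: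
$$c_{ij}=\kappa+\delta_i+\delta_j .$$
Let $i\ne1$, and compare (3) for a set $I\ni i$, $I\not\ni1$, with (3) for $(I\setminus\{i\})\cup\{1\}$. The difference is $\theta_w(i)-\theta_w(1)+(k-1)(\delta_i-\delta_1)=0$, so $\theta_w(i)=\theta_w(1)-(k-1)\delta_i$; this is trivially true for $i=1$ too. Substituting into (3), the $\delta$'s cancel and
$$k\,\theta_w(1)+\binom k2\kappa=0 .$$
With $\Delta=\sum_i\delta_i$ we have $\Theta_w=u\theta_w(1)-(k-1)\Delta$ and $C=\binom u2\kappa+(u-1)\Delta$. In (4) the coefficient of $\Delta$ is $\lambda g_0^2(u-1)-g_0r_0(k-1)=0$, so
$$f(t)=\lambda g_0^2\binom u2\kappa+g_0u\sum_w\theta_w(1).$$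
Since $g_0$ is admissible, $g_0u=ks$ with $s\in\mathbb Z$. Then $g_0u\,\theta_w(1)=s\cdot k\theta_w(1)=-s\binom k2\kappa$, and the sum over the $r_0$ elements $w$ has integer coefficient
$$r_0s\binom k2=\tfrac12(sk)\,r_0(k-1)=\tfrac12\,g_0u\cdot\lambda g_0(u-1)=\lambda g_0^2\binom u2 .$$
So $f(t)=0$. In all cases $t\in\Lambda$.

**Step 7: from the lattice to nonnegative coefficients.** Enumerate the generators as $v_1,\dots,v_M$. We have $t=\sum_lz_lv_l$ with $z_l\in\mathbb Z$, and $Bt=\sum_lv_l$ by Step 1. For $e=Bs+\rho$ with $0\le\rho<B$,
$$et=s\cdot Bt+\rho t=\sum_l(s+\rho z_l)v_l ,$$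
and all coefficients are nonnegative once $s$ is large, uniformly in $\rho$. $\square$

## 4. The additive lift: $g_0p^n\in\mathcal R$

Consider first $u=k$, $\lambda=1$, where $g_0=r_0=1$, $T=\{x_1,\dots,x_{k+1}\}$ and the single set $T$ is a $1$-fold family. Choose a field $F$ with at least $k+1$ elements and distinct $\omega_1,\dots,\omega_{k+1}\in F$. The sets $\{(x_i,\omega_iz+y): i\le k+1\}$, $z,y\in F$, form a $1$-fold family on $T\times F$: for $i\ne j$, the points $(x_i,s),(x_j,s')$ lie in such a set only for $z=(s'-s)/(\omega_j-\omega_i)$, and then $y$ is determined.

With an $e$-fold family in place of $T$, letting $z$ run through all of $F$ would cover every pair $e$ times too often. So we let $z$ run only through an additive subgroup $U$ of index $e$. Each member $B$ then covers, over a pair of its points, only those differences lying in a translate of a scaled copy of $U$, and we must arrange that the members through a given pair take care of the $e$ cosets evenly. A member has $\binom{k+1}2$ pairs but only $k+1$ translations $v_B(x)$ with which to steer. For this, $n$ must be large compared with $d$, where $e=p^d$ and $|F|=p^n$.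

**Lemma 4.** For every prime $p$, $g_0p^n\in\mathcal R$ for all large $n$.

**Proof.** Choose $d\ge1$ with $e:=p^d\ge e_0$ and let $\mathcal A=\mathcal A_e$ from Lemma 3.

**Step 1: coloring.** We decide which member serves which coset. Each adjacent pair $xy$ of $T$ lies in exactly $m(xy)p^d$ members, so we can choose a map
$$c_{xy}:\{B\in\mathcal A:x,y\in B\}\to\mathbb F_p^d\quad\text{taking every value exactly }m(xy)\text{ times.}$$

**Step 2: the subgroup and the slopes.** Let $F=\mathbb F_{p^n}$ with $n\ge d$, let $\mathrm{Tr}:F\to\mathbb F_p$ be the trace, choose $\beta_1,\dots,\beta_d\in F$ linearly independent over $\mathbb F_p$, and let $D$ be their span. Put $\pi(z)=(\mathrm{Tr}(\beta_lz))_{l\le d}\in\mathbb F_p^d$ and $U=\ker\pi$. Order $T=\{x_1,\dots,x_N\}$. We claim: for large $n$ there are distinct $\omega_1,\dots,\omega_N\in F$ such that for each $j\ge2$ the map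
$$F\to(\mathbb F_p^d)^{j-1},\qquad v\mapsto\Big(\pi\Big(\frac{v}{\omega_j-\omega_i}\Big)\Big)_{i<j}$$
is onto.

The coordinates of this map are $v\mapsto\mathrm{Tr}\big(\frac{\beta_l}{\omega_j-\omega_i}v\big)$. The form $(a,b)\mapsto\mathrm{Tr}(ab)$ is nondegenerate, so the map is onto iff the elements $\beta_l/(\omega_j-\omega_i)$ ($i<j$, $l\le d$) are linearly independent over $\mathbb F_p$. Collecting terms with the same $i$, and using that the $\beta_l$ are independent, this says
$$\sum_{i<j}\frac{d_i}{\omega_j-\omega_i}\ne0\qquad\text{for all }(d_i)_{i<j}\in D^{j-1}\setminus\{0\}.$$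
Choose $\omega_1$ arbitrarily. Given distinct $\omega_1,\dots,\omega_{j-1}$ and a nonzero tuple $(d_i)$, the polynomial $\sum_{i<j}d_i\prod_{l<j,\,l\ne i}(X-\omega_l)$ has degree at most $j-2$, and it is nonzero: at $\omega_i$ with $d_i\ne0$ its value is $d_i\prod_{l\ne i}(\omega_i-\omega_l)\ne0$. So at most $j-2$ values of $\omega_j$ violate the condition for this tuple. Altogether at most $(j-2)p^{d(j-1)}+(j-1)$ values of $\omega_j$ are excluded, the last $j-1$ by distinctness. As $j\le N$ and $N$, $d$ are fixed, this is less than $p^n$ for $n$ large, which proves the claim.

**Step 3: the translations.** For each $B\in\mathcal A$ choose $v_B(x)\in F$ for $x\in B$, successively in the order of $T$, such that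
$$\pi\Big(\frac{v_B(x_j)-v_B(x_i)}{\omega_j-\omega_i}\Big)=c_{x_ix_j}(B)\qquad\text{for }x_i,x_j\in B,\ i<j. \tag{5}$$
All pairs in $B$ are adjacent, so the right side makes sense. When $v_B(x_j)$ is to be chosen, (5) prescribes $\pi(v_B(x_j)/(\omega_j-\omega_i))$ for the $i<j$ with $x_i\in B$, and by the claim all prescriptions can be met at once.

**Step 4: the lifted family covers each pair correctly.** On $T\times F$ take, for all $B\in\mathcal A$, $z\in U$, $y\in F$, the set
$$\{(x_i,\ v_B(x_i)+\omega_iz+y):x_i\in B\}. \tag{6}$$
Let $x_i,x_j$ be adjacent with $i<j$, and let $s,s'\in F$. The set (6) contains $(x_i,s)$ and $(x_j,s')$ iff $x_i,x_j\in B$,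
$$z=\frac{s'-s}{\omega_j-\omega_i}-\frac{v_B(x_j)-v_B(x_i)}{\omega_j-\omega_i},$$
and $y=s-v_B(x_i)-\omega_iz$. This $z$ lies in $U=\ker\pi$ iff $c_{x_ix_j}(B)=\pi\big(\frac{s'-s}{\omega_j-\omega_i}\big)$, by (5). Exactly $m(x_ix_j)$ members $B$ satisfy this. So the pair lies in exactly $m(x_ix_j)$ of the sets (6).

**Step 5: reading off the design.** Each set (6) consists of $k$ points over $T_V$, in distinct groups $\{i\}\times[g_0]\times F$, and one point of $W_0\times F$. By Step 4, pairs of $T_V\times F$ from distinct groups are covered $\lambda$ times, and pairs between $T_V\times F$ and $W_0\times F$ once. Now delete the points of $W_0\times F$, as in Proposition 1: the blocks coming from sets containing a given $(w,s)$ contain every point of $T_V\times F$ exactly once. So we have an $\mathrm{RGDD}_\lambda((g_0p^n)^u,k)$. $\square$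

Together with Lemma 2 we now have $g_02^ax,\ g_03^by\in\mathcal R$ for suitable $a,b$ and all large $x,y$. To reach all large multiples of $g_0$, we must add such numbers.

## 5. Frames: designs with holes that can be filled

**Definition 3.** Let $X=X_1\sqcup\dots\sqcup X_n$ with $|X_l|=h_l\in g_0\mathbb Z_{>0}$. A *frame of type $(h_1,\dots,h_n)$* is a collection of $k$-subsets (blocks) of $[u]\times X$ such that:

- each block meets each $\{i\}\times X$ and each *hole* $[u]\times X_l$ in at most one point;
- each pair $(i,x),(j,y)$ with $i\ne j$ and $x,y$ in different $X_l$'s lies in exactly $\lambda$ blocks;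
- the blocks are partitioned into classes, each a partition of $[u]\times(X\setminus X_l)$ for some $l$, with exactly $\lambda h_l(u-1)/(k-1)$ classes missing $X_l$, for each $l$.

A *frame of type $g_0^n$* is one with $n$ holes and all $h_l=g_0$; exactly $r_0$ classes miss each hole.

**Example 3.** Let $u=k=2$, $\lambda=1$, so $g_0=r_0=1$. A frame of type $1^3$: let $X=\{1,2,3\}$ and $X_l=\{l\}$. The class missing $l$ consists of $\{(1,x),(2,y)\}$ and $\{(1,y),(2,x)\}$, where $\{x,y\}=X\setminus\{l\}$. The six ordered pairs $(x,y)$ with $x\ne y$ occur once each. Adding the block $\{(1,l),(2,l)\}$ to the class missing $l$ gives an $\mathrm{RGDD}_1(3^2,2)$ with three parallel classes.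

**Lemma 5 (filling).** If a frame of type $(h_1,\dots,h_n)$ exists and all $h_l\in\mathcal R$, then $\sum_lh_l\in\mathcal R$.

**Proof.** Put an $\mathrm{RGDD}_\lambda(h_l^u,k)$ on each $[u]\times X_l$. Pairs from distinct groups $\{i\}\times X$ are covered $\lambda$ times: by the frame if they lie over different $X_l$'s, by the filling if they lie in one hole. The filling of $[u]\times X_l$ has $\lambda h_l(u-1)/(k-1)$ parallel classes, as many as there are frame classes missing $X_l$. Match them up; each union is a partition of $[u]\times X$. $\square$

**Lemma 6 (weighting).** Let $(Y,\{G_1,\dots,G_s\},\mathcal C)$ be a GDD of index 1 such that for every block $A\in\mathcal C$ there is a frame of type $g_0^{|A|}$. Then there is a frame of type $(g_0|G_1|,\dots,g_0|G_s|)$.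

**Proof.** Let $X=Y\times[g_0]$ with parts $G_l\times[g_0]$. For each $A\in\mathcal C$ place a frame of type $g_0^{|A|}$ on $[u]\times A\times[g_0]$ with parts $\{a\}\times[g_0]$, $a\in A$, and let $P_{A,a,c}$, $1\le c\le r_0$, be its classes missing $a$.

A block placed on $A$ has at most one point over each $a\in A$, and $A$ has at most one point in each $G_l$. So the block meets each new hole at most once; it also meets each $\{i\}\times X$ at most once. Two points with different first coordinates over $y\in G_l$ and $y'\in G_{l'}$, $l\ne l'$, are covered $\lambda$ times, namely by the frame on the unique $A\ni y,y'$.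

For $a\in G_l$ and $c\le r_0$ form the class $\bigcup_{A\ni a}P_{A,a,c}$. Here $P_{A,a,c}$ partitions $[u]\times(A\setminus\{a\})\times[g_0]$. The sets $A\setminus\{a\}$ with $A\ni a$ partition $Y\setminus G_l$, because each point of $Y\setminus G_l$ lies in exactly one block with $a$ and such blocks meet $G_l$ only in $a$. So the class partitions $[u]\times(Y\setminus G_l)\times[g_0]$. Every block lies in exactly one of these classes, and the hole of $G_l$ is missed by $r_0|G_l|=\lambda g_0|G_l|(u-1)/(k-1)$ classes, as required. $\square$

So we need frames of type $g_0^n$ to feed into Lemma 6.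

## 6. The multiplicative lift: frames of type $g_0^n$ for all large $n$

There is a second way to spend the multiplicity $e$: multiply by a subgroup of index $e$ in $\mathbb F_Q^*$. It never covers two points with the same field coordinate, so it does not produce resolvable designs; but leaving these pairs uncovered is exactly what a frame requires. We need a tool to prescribe cosets of differences (Wilson, J. Number Theory 4 (1972) 17–47).

**Lemma 7.** Let $e,s$ be fixed, $Q\equiv1\pmod e$ a sufficiently large prime power, and $C_0\le\mathbb F_Q^*$ the subgroup of index $e$. For any assignment of a coset $C_{ij}$ of $C_0$ to each pair $i<j$ in $[s]$, there are $y_1,\dots,y_s\in\mathbb F_Q$ with $y_j-y_i\in C_{ij}$ for all $i<j$.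

**Proof.** If $e=1$ we only need distinct elements. Let $e\ge2$. Choose $y_1,y_2,\dots$ in turn, $y_1$ arbitrary. Suppose distinct $y_1,\dots,y_j$ are chosen, and write $C_{i,j+1}=b_iC_0$. Let $\chi$ be a character of $\mathbb F_Q^*$ of order $e$ with kernel $C_0$. For $y\ne y_i$ the number $\frac1e\sum_{a=0}^{e-1}\chi\big((y-y_i)/b_i\big)^a$ is $1$ if $y-y_i\in b_iC_0$ and $0$ otherwise. So the number of admissible $y_{j+1}$ is
$$e^{-j}\sum_{(a_1,\dots,a_j)}\ \prod_i\chi(b_i)^{-a_i}\sum_{y\notin\{y_1,\dots,y_j\}}\ \prod_i\chi(y-y_i)^{a_i},\qquad 0\le a_i<e .$$
The tuple $(0,\dots,0)$ contributes $e^{-j}(Q-j)$. For any other tuple, put $\chi(0)=0$ and compare the inner sum with $\sum_{y\in\mathbb F_Q}\chi\big(\prod_{a_i\ne0}(y-y_i)^{a_i}\big)$. They differ by at most $j$. The polynomial here has at most $j$ distinct roots and is not an $e$-th power, since the exponents satisfy $1\le a_i\le e-1$, so by Weil's character sum bound the complete sum is at most $(j-1)\sqrt Q$ in absolute value. There are fewer than $e^j$ such tuples, so the number of admissible $y_{j+1}$ is at least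
$$e^{-j}(Q-j)-(j-1)\sqrt Q-j,$$
which is positive for $Q$ large. Any admissible $y_{j+1}$ is distinct from $y_1,\dots,y_j$. $\square$

We also use pairwise balanced designs. A PBD$(v,K)$ of index 1 is a set of $v$ points with blocks of sizes in $K$ such that every pair of points lies in exactly one block; the Fano plane is a PBD$(7,\{3\})$. Wilson's theorem (JCTA 18 (1975) 71–79): let $K$ be a finite set of integers $\ge2$, $\alpha=\gcd\{q-1:q\in K\}$ and $\beta=\gcd\{q(q-1):q\in K\}$; then a PBD$(v,K)$ exists for all large $v$ with $\alpha\mid v-1$ and $\beta\mid v(v-1)$.

**Lemma 8.** There is $N_0$ such that frames of type $g_0^n$ exist for all $n\ge N_0$.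

**Proof.**

**Step 1: frames of type $g_0^Q$.** Let $e\ge e_0$ and let $Q\equiv1\pmod e$ be a sufficiently large prime power. Let $C_0\le\mathbb F_Q^*$ have index $e$, let $\mathcal A_e$ be the family of Lemma 3, and order $T=\{x_1,\dots,x_N\}$. For each adjacent pair choose a map $C_{xy}:\{B\in\mathcal A_e:x,y\in B\}\to\mathbb F_Q^*/C_0$ taking each of the $e$ values exactly $m(xy)$ times. For each $B$, Lemma 7 with $s=k+1$ gives elements $y_B(x)\in\mathbb F_Q$, $x\in B$, with $y_B(x_j)-y_B(x_i)\in C_{x_ix_j}(B)$ for $x_i,x_j\in B$, $i<j$. Take the sets
$$\{(x,\ \zeta y_B(x)+s):x\in B\},\qquad B\in\mathcal A_e,\ \zeta\in C_0,\ s\in\mathbb F_Q. \tag{7}$$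
Let $x_i,x_j$ be adjacent, $i<j$, and $s_1,s_2\in\mathbb F_Q$. The points $(x_i,s_1),(x_j,s_2)$ lie together in (7) iff $x_i,x_j\in B$, $s_2-s_1=\zeta\,(y_B(x_j)-y_B(x_i))$, and $s=s_1-\zeta y_B(x_i)$. If $s_1\ne s_2$, a suitable $\zeta\in C_0$ exists iff $C_{x_ix_j}(B)=(s_2-s_1)C_0$, and then it is unique. This holds for exactly $m(x_ix_j)$ members $B$. If $s_1=s_2$ it never happens, since $y_B(x_i)\ne y_B(x_j)$.

Now delete the points of $W_0\times\mathbb F_Q$. Let $X=[g_0]\times\mathbb F_Q$ with parts $X_s=[g_0]\times\{s\}$, so that $[u]\times X=T_V\times\mathbb F_Q$. The points of a block have distinct field coordinates, so each block meets each hole at most once; it meets each $\{i\}\times X$ at most once because $k$-sets have points in distinct groups. Pairs with different first coordinates in different holes are covered $\lambda$ times. For $(w,s)\in W_0\times\mathbb F_Q$, the blocks from sets containing $(w,s)$ cover each point of $T_V\times(\mathbb F_Q\setminus\{s\})$ once and no point with coordinate $s$. So they form a class missing $X_s$, and there are $r_0$ such classes for each $s$. This is a frame of type $g_0^Q$.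

**Step 2: enough values of $Q$.** Choose $\sigma\ge1$ with $2^\sigma,3^\sigma\ge e_0$. Applying Step 1 with $e=2^\sigma$ and $e=3^\sigma$, we get frames of type $g_0^Q$ for all $Q$ in a set $K$ that consists of all sufficiently large prime powers that are $\equiv1$ modulo $2^\sigma$ or modulo $3^\sigma$. To apply Wilson's theorem, we compute $\alpha=\gcd\{Q-1\}$ and $\beta=\gcd\{Q(Q-1)\}$ over $Q\in K$.

- The order of $2$ modulo $3^\sigma$ divides $2\cdot3^{\sigma-1}$, so $Q=2^{2\cdot3^\sigma j}\equiv1\pmod{3^\sigma}$. For $j$ large these lie in $K$, and $Q-1$ is odd. So $\alpha$ is odd.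
- Let $\ell$ be an odd prime. By Dirichlet's theorem on primes in arithmetic progressions there are large primes $Q$ with $Q\equiv1\pmod{2^\sigma}$ and $Q\equiv2\pmod\ell$. They lie in $K$, and $Q(Q-1)\equiv2\not\equiv0\pmod\ell$. So $\ell$ divides neither $\alpha$ nor $\beta$.
- Again by Dirichlet there are large primes $Q$ with $Q\equiv1\pmod{3^\sigma}$ and $Q\equiv3\pmod4$. They lie in $K$, and $Q(Q-1)\equiv2\pmod4$. So $4\nmid\beta$.

Since every $Q(Q-1)$ is even, $\alpha=1$ and $\beta=2$. The gcd of an infinite set of integers is already the gcd of a finite subset, so some finite $K_0\subset K$ has the same $\alpha$ and $\beta$.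

**Step 3: all large $n$.** The conditions $1\mid n-1$ and $2\mid n(n-1)$ always hold, so a PBD$(n,K_0)$ exists for all large $n$. Viewed as a GDD of index 1 with singleton groups, it satisfies the hypothesis of Lemma 6, and this yields a frame of type $g_0^n$. $\square$

The prime powers $2^{2\cdot3^\sigma j}$ in the first item are available because the multiplicity $e=3^\sigma$ is available; with $e=2^\sigma$ alone all $Q$ would be odd and $\alpha$ even. Here again Lemma 3 is needed for multiplicities of both kinds.

## 7. All large multiples of $g_0$

**Proof of Theorem A.**

**Step 1: a supply of members of $\mathcal R$.** Let $m_1\ge1$ be such that $TD(k+1,m)$ exists for all $m\ge m_1$. By Lemma 4 choose $a,b\ge1$ with $g_02^a,\ g_03^b\in\mathcal R$. By Lemma 2,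
$$g_02^ax\in\mathcal R,\quad g_03^by\in\mathcal R\qquad\text{for all }x,y\ge m_1. \tag{8}$$

**Step 2: writing $n$ as a sum.** We want $n=Km+t$ with $g_0m$ and $g_0t$ of the forms in (8). Fix $K\ge\max(N_0,2)$ with $3\nmid K$, and $m_2$ such that $TD(K+1,m)$ exists for all $m\ge m_2$. Let $n$ be large. As $\gcd(3^b,2^aK)=1$, there is $y$ with $m_1\le y<m_1+2^aK$ and $3^by\equiv n\pmod{2^aK}$. Put
$$t=3^by,\qquad x=\frac{n-t}{2^aK},\qquad m=2^ax .$$
Since $t$ is bounded independently of $n$, for $n$ large we have $x\ge m_1$ and $m\ge\max(m_2,t)$.

**Step 3: the frame and its filling.** Delete $m-t$ points from one group of a $TD(K+1,m)$, removing them also from the blocks. This leaves a GDD of index 1 with $K$ groups of size $m$, one group of size $t\ge1$, and block sizes in $\{K,K+1\}$. As $K\ge N_0$, Lemma 8 provides frames of types $g_0^K$ and $g_0^{K+1}$, so by Lemma 6 there is a frame with $K$ holes of size $g_0m$ and one of size $g_0t$. By (8), $g_0m=g_02^ax\in\mathcal R$ and $g_0t=g_03^by\in\mathcal R$. By Lemma 5, $g_0n=g_0(Km+t)\in\mathcal R$.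

So all sufficiently large multiples of $g_0$, that is, all sufficiently large $g$ satisfying the two congruences, lie in $\mathcal R$. $\square$

## 8. Blocks meeting in at most two points

The choice of the maps $c_{xy}$ and $C_{xy}$ was completely free. Choosing them at random gives control over intersections, and leaving a hole unfilled gives subdesigns.

**Definition 4.** An *incomplete* $\mathrm{RGDD}_\lambda((g;h)^u,k)$, $0\le h<g$, is a collection of $k$-subsets of $[u]\times X$, where $|X|=g$, $H\subset X$, $|H|=h$, each meeting each $\{i\}\times X$ at most once, such that: pairs from distinct groups are covered exactly $\lambda$ times if not both points are in $[u]\times H$, and not at all otherwise; and the blocks are partitioned into classes, each a partition of $[u]\times X$ (*full*) or of $[u]\times(X\setminus H)$ (*partial*).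

For $h=0$ this is an $\mathrm{RGDD}_\lambda(g^u,k)$. As an example with $h=1$, take the design of Example 3 after filling, and remove the block $\{(1,3),(2,3)\}$. This is an incomplete $\mathrm{RGDD}_1((3;1)^2,2)$ with $H=\{3\}$, two full classes and one partial class.

**Theorem B.** Given $u\ge k\ge2$, $\lambda\ge1$, there is $c=c(u,k,\lambda)$ such that for all $h\ge0$ and $g\ge c(h+1)$: an incomplete $\mathrm{RGDD}_\lambda((g;h)^u,k)$ exists if and only if
$$gu\equiv hu\equiv0\pmod k,\qquad \lambda g(u-1)\equiv\lambda h(u-1)\equiv0\pmod{k-1}.$$
Moreover it can be chosen so that any two distinct members of the block collection meet in at most two points.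

**Proof of necessity.** For $h=0$ this was shown in Section 1. Let $h\ge1$. A point outside the hole meets all $g(u-1)$ points of the other groups $\lambda$ times, so it lies in $\lambda g(u-1)/(k-1)$ blocks. Every class, full or partial, covers it once, so this is the total number of classes. A point of the hole meets only the $(g-h)(u-1)$ points outside the hole in the other groups, so it lies in $\lambda(g-h)(u-1)/(k-1)>0$ blocks, and this is the number of full classes. Hence there are $\lambda h(u-1)/(k-1)>0$ partial classes. All these numbers are integers, which gives the congruences modulo $k-1$. A full class exists, so $k\mid gu$; a partial class exists, so $k\mid(g-h)u$, and then $k\mid hu$. $\square$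

Call a block collection *good* if any two distinct members share at most two points.

**Lemma 9.** There is $e_1\ge e_0$ such that for every $e\ge e_1$ and every set of $e$ values, one can choose, for each adjacent pair $xy$ of $T$, a map from $\{B\in\mathcal A_e:x,y\in B\}$ to the set of values, taking each value exactly $m(xy)$ times, such that
$$\text{no two distinct }B,B'\in\mathcal A_e\text{ agree on all three pairs of a triple contained in }B\cap B'\cap T_V. \tag{9}$$
Here $B,B'$ *agree on $xy$* if the map of the pair $xy$ takes the same value on them.

**Proof.** Let $e\ge2$, and choose the maps independently and uniformly at random among all maps with the required value counts. Let $xy\in E_1$ and let $B\neq B'$ be members containing $xy$. Among the $\lambda e-1$ members other than $B$ containing $xy$, exactly $\lambda-1$ share the value of $B$. So $B,B'$ agree on $xy$ with probability $\frac{\lambda-1}{\lambda e-1}\le\frac1e$. The three pairs of a triple are different elements of $E_1$, so their maps are independent, and $B,B'$ agree on all three with probability at most $e^{-3}$. Counting covered pairs in $E_2$ gives $k|\mathcal A_e|=e\,g_0ur_0$.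 So the expected number of choices of $\{B,B'\}$ with $B\ne B'$, together with a triple of distinct points in $B\cap B'\cap T_V$ on whose three pairs they agree, is at most
$$\frac{|\mathcal A_e|^2}{2}\binom k3e^{-3}=\frac1{2e}\Big(\frac{g_0ur_0}{k}\Big)^2\binom k3 .$$
For $e$ large this is less than $1$, so some choice has none. $\square$

**Proposition 10.** If $e_1$ is used in place of $e_0$ in Sections 4–7, and the maps $c_{xy}$ and $C_{xy}$ satisfy (9), then all constructions there give good collections, provided the designs and frames used as ingredients are good.

**Proof.** We go through the constructions; the proofs that they work are unchanged.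

*Additive lift (Lemma 4).* Suppose distinct members, given by $(B,z,y)$ and $(B',z',y')$, share three points. A set (6) has one point over each element of $B$, so the three points lie over three different elements $x_1,x_2,x_3$ of $T_V$ (renaming). If $B=B'$, then by Step 4 of Lemma 4 two common points determine $z$ and then $y$, so the members coincide, a contradiction. If $B\ne B'$, then for each of the three pairs both $c_{x_ix_j}(B)$ and $c_{x_ix_j}(B')$ equal $\pi$ of the same quotient $(s'-s)/(\omega_j-\omega_i)$. So $B,B'$ agree on all three pairs, contrary to (9).

*Multiplicative lift (Lemma 8, Step 1).* The same argument applies: for $B=B'$ two common points determine $\zeta$ and then $s$; for $B\ne B'$ both cosets equal $(s_2-s_1)C_0$ for each of the three pairs.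

*Weighting (Lemma 6).* Blocks from the frame on one $A$ share at most two points, as that frame is good. If $A\neq A'$, common points lie over $A\cap A'$, which has at most one element since the GDD has index 1, and each block has at most one point over each $a\in Y$. So such blocks share at most one point. In particular the frames of Lemma 8, Step 3, are good.

*Filling (Lemma 5).* A block inside a hole and a frame block share at most one point, blocks in different holes are disjoint, and blocks in one hole share at most two points, since the filling design is good.

*Multiplication (Lemma 2).* Each block of the $TD(k,m)$ on $B\times[m]$ has one point over each $b\in B$. So blocks arising from distinct members $B,B'$ share at most $|B\cap B'|\le2$ points, and distinct blocks arising from the same $B$ share at most one, as a transversal design has index 1. $\square$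

Consequently there are constants $N_0,a,b,m_1$, depending only on $u,k,\lambda$, such that good frames of type $g_0^n$ exist for all $n\ge N_0$, and (8) holds with good designs.

## 9. Holes of prescribed size

**Proof of sufficiency in Theorem B.** The congruences say $g_0\mid g$ and $g_0\mid h$. Put $n=g/g_0$ and $t'=h/g_0$. The plan is to repeat Section 7 with one more truncated group, of size $t'$, and to leave its hole unfilled.

**Step 1: constants.** Let $N_0,a,b,m_1$ be as at the end of Section 8. Fix $K\ge\max(N_0,2)$ with $3\nmid K$, and $m_2$ such that $TD(K+2,m)$ exists for all $m\ge m_2$. Put $\tau=3^b(m_1+2^aK)$ and $c'=\tau+K\max(m_2,\tau,2^am_1)$. Let $c=\max(K+1,\,g_0c')$. If $g\ge c(h+1)$, then $g\ge(K+1)h+g_0c'$, that is,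
$$n\ge(K+1)t'+c'.$$

**Step 2: the sizes.** Choose $y\in[m_1,m_1+2^aK)$ with $3^by\equiv n-t'\pmod{2^aK}$, and put $t=3^by<\tau$ and $m=(n-t'-t)/K=2^ax$, where $x$ is an integer by the congruence. Then
$$m\ge\frac{Kt'+c'-t}{K}\ge t'+\max(m_2,\tau,2^am_1),$$
so $x\ge m_1$ and $m\ge\max(m_2,t,t')$.

**Step 3: the frame.** Truncate two groups of a $TD(K+2,m)$ to sizes $t$ and $t'$, deleting the second group entirely if $t'=0$. This is a GDD of index 1 with block sizes in $\{K,K+1,K+2\}$. By Lemmas 8 and 6 and Proposition 10 there is a good frame with $K$ holes of size $g_0m$, one hole of size $g_0t$, and, if $h>0$, one hole of size $g_0t'=h$. The underlying set $X$ has size $g_0(Km+t+t')=g_0n=g$.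

**Step 4: partial filling.** Fill all holes except the one of size $h$, as in Lemma 5, with good designs of group sizes $g_0m=g_02^ax$ and $g_0t=g_03^by$ from (8). Frame classes missing a filled hole become full parallel classes. If $h>0$, let $H$ be the part of $X$ belonging to the unfilled hole. The frame classes missing it remain as partitions of $[u]\times(X\setminus H)$. No block has two points in $[u]\times H$, and all other pairs from distinct groups are covered $\lambda$ times. So this is an incomplete $\mathrm{RGDD}_\lambda((g;h)^u,k)$, and it is good by Proposition 10. $\square$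

Theorem B has two immediate consequences.

**Consequence 1.** For $h=0$: for every large admissible $g$ there is an $\mathrm{RGDD}_\lambda(g^u,k)$ in which any two blocks share at most two points. When $\lambda\ge2$ this is best possible, because a pair of points in distinct groups lies in two blocks. For $k\ge3$ such a design has no repeated blocks, since a block and its copy would share $k\ge3$ points. (For $k=2$, a design without repeated blocks forces $\lambda=1$, since a covered pair is itself a block.)

**Consequence 2.** Any $\mathrm{RGDD}_\lambda(h^u,k)$ embeds as a subdesign, with its parallel classes extending, in an $\mathrm{RGDD}_\lambda(g^u,k)$ for every admissible $g\ge c(h+1)$. Indeed $h$ is admissible because the given design exists. Take the incomplete design of Theorem B and put the given design on $[u]\times H$. By the count in the proof of necessity there are $\lambda h(u-1)/(k-1)$ partial classes, exactly the number of parallel classes of the given design; match them up to obtain full parallel classes. The pairs inside the hole, not covered before, are now covered $\lambda$ times. The linear order of the bound $c(h+1)$ is optimal,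 since $g\ge h$ in any such embedding.
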